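
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Disconnected toric Hilbert schemes of lists of positive integers}


\begin{abstract}
The toric Hilbert scheme $H_{\mathcal A}$ of a list $\mathcal A$ of $n$ vectors in $\mathbb Z^d$ parametrizes the ideals with the same multigraded Hilbert function as the toric ideal of $\mathcal A$. We show that every toric Hilbert scheme is a retract of one with $d=1$ and the same $n$. Together with Santos's disconnected example for $50$ vectors in $\mathbb Z^6$, this yields lists of $50$ positive integers with greatest common divisor $1$ whose toric Hilbert schemes are disconnected. Hence $H_{\mathcal A}$ need not be connected when $d=1$.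
\end{abstract}

\section{The question and the answer}

\subsection{Toric Hilbert schemes}

Let $k$ be a field and let $\mathcal A=(a_1,\dots,a_n)$ be a finite list of vectors in $\mathbb Z^d$, $d\ge1$; repetitions are allowed. We assume throughout that $\mathcal A$ spans the lattice $\mathbb Z^d$ and that it is \emph{pointed}: some linear functional is positive on every $a_i$. For $u\in\mathbb N^n$ write $\mathcal Au=\sum_i u_ia_i$, and let $\mathbb N\mathcal A$ be the semigroup of all these vectors. Grade $S=k[x_1,\dots,x_n]$ by $\deg x_i=a_i$, so that $\deg x^u=\mathcal Au$. Pointedness makes every graded piece $S_b$ finite-dimensional and gives $S_0=k$; also $S_b=0$ unless $b\in\mathbb N\mathcal A$.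

The toric ideal $I_{\mathcal A}=\langle x^u-x^v:\mathcal Au=\mathcal Av\rangle$ identifies all monomials of equal degree, so $S/I_{\mathcal A}$ has dimension $1$ in every degree $b\in\mathbb N\mathcal A$. An ideal $I\subseteq S$ is \emph{$\mathcal A$-graded} if it is homogeneous and has the same Hilbert function:
\[
\dim_k(S/I)_b=1\quad\text{for all } b\in\mathbb N\mathcal A .
\]
Thus in an $\mathcal A$-graded quotient any two monomials of the same degree are linearly dependent, and some of them may be zero. Examples are $I_{\mathcal A}$ and all its initial ideals. The \emph{toric Hilbert scheme} $H_{\mathcal A}$ of Peeva and Stillman is the scheme that parametrizes all $\mathcal A$-graded ideals; see also Haiman and Sturmfels \cite{HS}. Its functor of points is recalled in Section~\ref{sec:functor}.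

Toric Hilbert schemes can be disconnected: Santos \cite{Santos} gives a $5$-dimensional configuration of $50$ points whose homogenization, a list of $50$ vectors with $d=6$, has a disconnected toric Hilbert scheme. We treat the other extreme, a question posed in \cite{Slides}:
\begin{quote}
\emph{Is $H_{\mathcal A}$ connected for every list $\mathcal A=(a_1,\dots,a_n)$ of positive integers with $\gcd(a_1,\dots,a_n)=1$?}
\end{quote}
Up to a global sign, these are the configurations with $d=1$. They correspond to point configurations of dimension $0$: one point, repeated $n$ times.

\subsection{What one would guess}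

In the simplest cases the answer is yes. If $\mathcal A=(1,\dots,1)$, then an $\mathcal A$-graded ideal $I$ contains a hyperplane $I_1$ of linear forms. The quotient $S/\langle I_1\rangle$ is a polynomial ring in one variable, which already has the right Hilbert function, so $I=\langle I_1\rangle$ and the $\mathcal A$-graded ideals form a $\mathbb P^{n-1}$. If $\mathcal A=(1,2)$, there is exactly one relation $\alpha x_1^2+\beta x_2$ in degree $2$, up to scalars. It generates the ideal, because principal ideals with a nonzero generator of given degree all have the same Hilbert function, and we get a $\mathbb P^1$.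

There is also a heuristic reason to expect connectedness in general. Let $d=1$ and let $M$ be a monomial $\mathcal A$-graded ideal. It has infinitely many standard monomials (monomials not in $M$), so for some $i$ all powers of $x_i$ are standard. This $i$ is unique, because for $j\ne i$ the monomials $x_i^{a_j}$ and $x_j^{a_i}$ have the same degree and only one of them can be standard. So the radical of $M$ is $\langle x_j:j\neq i\rangle$, and there are only $n$ possibilities. All $n$ occur among the initial ideals of $I_{\mathcal A}$: in a lexicographic order with $x_i$ last, the initial term of $x_j^{a_i}-x_i^{a_j}$ is $x_j^{a_i}$. Gröbner degeneration joins each initial ideal to $I_{\mathcal A}$ by the image of an affine line in $H_{\mathcal A}$. At the level of radicals, then, there is no sign of a second connected component when $d=1$.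

Nevertheless the answer is no. The radical forgets what an ideal looks like in low degrees, and the low degrees have room for everything that happens for larger $d$.

\subsection{Results}

\begin{theorem}[Retraction]\label{thm:retract}
Let $\mathcal A\subset\mathbb Z^d$ be pointed and span $\mathbb Z^d$, and let $1\le e\le d$. There is a surjective linear map $\pi:\mathbb Z^d\to\mathbb Z^e$ such that $\mathcal A'=(\pi(a_1),\dots,\pi(a_n))$ is pointed and spans $\mathbb Z^e$, together with morphisms of $k$-schemes
\[
H_{\mathcal A}\xrightarrow{\ s\ }H_{\mathcal A'}\xrightarrow{\ r\ }H_{\mathcal A},\qquad r\circ s=\mathrm{id}.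
\]
If $d\ge2$ and $e=1$, there are infinitely many such $\mathcal A'$. In particular $r$ is surjective, and if $H_{\mathcal A}$ is disconnected, then so is $H_{\mathcal A'}$.
\end{theorem}

\begin{theorem}[Answer]\label{thm:answer}
There is a list of $50$ positive integers with greatest common divisor $1$, and indeed there are infinitely many such lists, whose toric Hilbert scheme is not connected.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:retract}]
Let $\mathcal A\subset\mathbb Z^6$ be Santos's list of $50$ vectors \cite{Santos}, with $H_{\mathcal A}$ disconnected. It is pointed because it is a homogenization. It spans a sublattice of rank $6$; replacing $\mathbb Z^6$ by this sublattice changes nothing, because only degrees in $\mathbb N\mathcal A$ matter. Apply Theorem~\ref{thm:retract} with $e=1$; it gives infinitely many lists $\mathcal A'$ with $H_{\mathcal A'}$ disconnected. The integers $\pi(a_i)$ generate $\mathbb Z$, and by pointedness they all have the same sign, so after replacing $\pi$ by $-\pi$ if necessary they are positive. The change of sign only relabels the graded pieces and does not alter the Hilbert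 scheme.
\end{proof}

Santos's theorem, over the field $k$ at hand, is the only external input about disconnectedness; Theorem~\ref{thm:retract} holds over every field. The method also gives the following.

\begin{theorem}\label{thm:sizes}
\begin{enumerate}
\item[(i)] There are disconnected toric Hilbert schemes of $n$ vectors spanning $\mathbb Z^d$ for all $n\ge50$ if $1\le d\le6$, and for all $n\ge d+44$ if $d\ge6$.
\item[(ii)] For $d=1$ the number of connected components is unbounded: for each $m\ge1$ there is a list of $50m$ positive integers with greatest common divisor $1$ whose toric Hilbert scheme has at least $2^m$ connected components.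
\end{enumerate}
\end{theorem}

We do not determine the smallest $n$ for which disconnectedness occurs when $d=1$.

\subsection{The idea}

A projection $\pi:\mathbb Z^d\to\mathbb Z^e$ coarsens the grading: a graded piece for $\mathcal A'=\pi(\mathcal A)$ is a direct sum of graded pieces for $\mathcal A$. No projection to smaller rank keeps \emph{all} degrees in $\mathbb Z^d$ apart. But an $\mathcal A$-graded ideal is determined by its pieces in a \emph{finite} set $D$ of degrees, and a finite set can be separated by a suitable $\pi$. Given an $\mathcal A'$-graded ideal, we read off its pieces in the degrees $\pi(b)$, $b\in D$, and build an $\mathcal A$-graded ideal from them; this is $r$. Conversely, an $\mathcal A$-graded ideal becomes $\mathcal A'$-graded when we kill all degrees but one in each fiber of $\pi$; this is $s$.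

The hard part is that $D$ must do more than determine $\mathcal A$-graded ideals. An $\mathcal A'$-graded ideal hands us a compatible family of pieces in degrees $D$ that need not come from an $\mathcal A$-graded ideal, and we must know that the ideal they generate has the right Hilbert function in the infinitely many remaining degrees, also in families over a base ring. Section~\ref{sec:finite} constructs such a $D$, Section~\ref{sec:projection} the projection, and Section~\ref{sec:proof} the two morphisms. First we carry out the idea by hand in a case where $D$ can be replaced by a single degree.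

\section{The smallest case: the conic}\label{sec:conic}

Let $\mathcal A=\big((1,0),(1,1),(1,2)\big)\subset\mathbb Z^2$, with variables $x,y,z$. Then $\mathbb N\mathcal A=\{(\sigma,\tau)\in\mathbb Z^2: 0\le \tau\le 2\sigma\}$. The piece $S_{(2,2)}$ has basis $xz,\,y^2$, so an $\mathcal A$-graded ideal contains a form $f=\alpha xz+\beta y^2\ne0$, unique up to scalars. The ideal $\langle f\rangle$ has the same Hilbert function as $\langle xz-y^2\rangle=I_{\mathcal A}$, so it is already the whole ideal. The $\mathcal A$-graded ideals are therefore the ideals $\langle\alpha xz+\beta y^2\rangle$ with $(\alpha:\beta)\in\mathbb P^1$, and the single degree $(2,2)$ determines them.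

\emph{Separating the degree.} Put $\pi(\sigma,\tau)=3\sigma+\tau$, so $\mathcal A'=(3,4,5)$. The only monomials of $\mathcal A'$-degree $8$ are $xz$ and $y^2$. So if $I'$ is any $\mathcal A'$-graded ideal, then $I'_8$ is spanned by one form $\alpha xz+\beta y^2\neq 0$, and
\[
r(I')=\langle I'_8\rangle
\]
is $\mathcal A$-graded. The ideal $I'$ itself need not be $\mathcal A$-homogeneous; for example $I_{\mathcal A'}$ contains $x^3-yz$. The map $r$ simply ignores such elements, and $r(I_{\mathcal A'})=I_{\mathcal A}$.

A careless projection does not work. For $\pi(\sigma,\tau)=\sigma+\tau$ we get $\mathcal A'=(1,2,3)$, and the piece of degree $4$ is spanned by $x^4,x^2y,y^2,xz$. The $\mathcal A'$-graded ideal $\langle y,z\rangle$ contains both $xz$ and $y^2$ and singles out no point of $\mathbb P^1$.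

\emph{Going back.} Let $I=\langle f\rangle$ with $f=\alpha xz+\beta y^2\ne0$. For the grading by $\mathcal A'=(3,4,5)$ the quotient $S/I$ is too big: its dimension in degree $c$ is the number of points of $\mathbb N\mathcal A$ on the line $3\sigma+\tau=c$. We keep the point with smallest $\sigma$ on each line and kill the others (Figure~\ref{fig:fibers}). A point $(\sigma,\tau)\in\mathbb N\mathcal A$ is killed if and only if $(\sigma-j,\tau+3j)\in\mathbb N\mathcal A$ for some $j\ge1$. This means $5j\le 2\sigma-\tau$ for some $j\geq 1$, that is, $2\sigma-\tau\ge5$. A monomial $x^iy^jz^l$ has $2\sigma-\tau=2i+j$, so we add to $I$ all monomials with $2i+j\ge5$: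
\[
s(I)=\langle \alpha xz+\beta y^2,\ x^3,\ x^2y,\ xy^3,\ y^5\rangle .
\]
Because $2\sigma-\tau\ge0$ on $\mathbb N\mathcal A$, adding an element of $\mathbb N\mathcal A$ to a killed degree gives a killed degree; so the pieces in killed degrees form an ideal. In each $\mathcal A'$-degree $c\in\mathbb N\mathcal A'$ exactly one $\mathcal A$-degree survives and contributes dimension $1$. So $s(I)$ is $\mathcal A'$-graded. Since $(2,2)$ is alone on its line, $s(I)_8=I_{(2,2)}$ and $r(s(I))=I$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=0.45cm]
\draw[->] (-0.3,0) -- (5.8,0) node[right] {$\sigma$};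
\draw[->] (0,-0.5) -- (0,10.6) node[above] {$\tau$};
\draw[dashed] (2.667,0) -- (1.6,3.2) node[above left] {$c=8$};
\draw[dashed] (5,0) -- (3,6) node[above left] {$c=15$};
\foreach \px/\py in {0/0,1/0,1/1,1/2,2/0,2/1,2/2,2/3,2/4,3/2,3/3,3/4,3/5,3/6,4/4,4/5,4/6,4/7,4/8,5/6,5/7,5/8,5/9,5/10}
  \fill (\px,\py) circle (2.2pt);
\foreach \px/\py in {3/0,3/1,4/0,4/1,4/2,4/3,5/0,5/1,5/2,5/3,5/4,5/5}
  \draw[fill=white] (\px,\py) circle (2.2pt);
\end{tikzpicture}
\caption{The semigroup $\{0\le \tau\le 2\sigma\}$ generated by $(1,0),(1,1),(1,2)$, drawn for $\sigma\le5$, and two fibers of $\pi(\sigma,\tau)=3\sigma+\tau$ (dashed). Each fiber $3\sigma+\tau=c$ keeps its point with smallest $\sigma$ (black, $2\sigma-\tau\le4$); the other points (white, $2\sigma-\tau\ge5$) are killed by the map $s$. The fiber over $c=8$ contains only $(2,2)$; the fiber over $c=15$ contains $(3,6)$, which is kept, and $(4,3),(5,0)$.}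
\label{fig:fibers}
\end{figure}

The construction of $s$ carries over to any $\mathcal A$ and any $\pi$ with $\pi(\mathcal A)$ pointed and spanning, with almost no change. The construction of $r$ was easy here because any nonzero form in $S_{(2,2)}$ generates an $\mathcal A$-graded ideal. With several generators their syzygies intervene, and $D$ must be large enough to control them.

\section{The functor of points}\label{sec:functor}

For a $k$-algebra $R$ write $R[x]=R\otimes_kS$ and $R[x]_b=R\otimes_kS_b$, a free $R$-module of finite rank. The scheme $H_{\mathcal A}$ is a projective $k$-scheme (Peeva--Stillman; \cite{HS}) and represents the functor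
\[
H_{\mathcal A}(R)=\{I\subset R[x]\ \ \mathcal A\text{-homogeneous ideal}:\ (R[x]/I)_b\text{ is locally free of rank }1\text{ for all }b\in\mathbb N\mathcal A\},
\]
where a homomorphism $R\to R'$ acts by $I\mapsto IR'[x]$. For $R=k$ these are the $\mathcal A$-graded ideals.

We define morphisms by rules on ideals, and noetherian rings suffice. Suppose a rule assigns to each $I'\in H_{\mathcal A'}(R)$, with $R$ noetherian, an element of $H_{\mathcal A}(R)$, compatibly with base change $R\to R'$. Since $H_{\mathcal A'}$ is of finite type over $k$, it is covered by affine open sets $\operatorname{Spec}R$ with $R$ noetherian. Apply the rule to the universal ideal over each of them; by compatibility the results agree over affine open subsets of the overlaps, so they glue to a morphism $H_{\mathcal A'}\to H_{\mathcal A}$. This morphism induces the given rule on $R$-points for every noetherian $R$: cover $\operatorname{Spec}R$ by affine open sets that map into members of the chosen cover of $H_{\mathcal A'}$, and use compatibility again. Thus composing rules composes morphisms. \emph{From now on all rings $R$ are noetherian $k$-algebras}, unless stated otherwise.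

\section{A finite set of degrees that controls everything}\label{sec:finite}

Fix a primitive integral functional $h$ on $\mathbb Z^d$ with $h(a_i)>0$ for all $i$; it exists by pointedness. We call $h(b)$ the \emph{height} of $b\in\mathbb N\mathcal A$ and, by extension, of any monomial of degree $b$. As $h(a_i)\ge1$, there are only finitely many monomials of bounded height. We look for a bound $E$ such that
\[
D=\{b\in\mathbb N\mathcal A:\ h(b)\le E\}
\]
controls $\mathcal A$-graded ideals. Let $J$ be an ideal that is generated in degrees $D$ and has the right dimensions there. To compute its Hilbert function from a Gröbner basis we need three things to happen inside $D$: the relevant leading monomials must have small height, the S-pairs must be in degrees of $D$, and the monomial ideal that results must be recognizable as $\mathcal A$-graded from its degrees in $D$. We choose $E$ accordingly.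

\emph{The number $\gamma$.} Let
\[
P=\{(p,q)\in\mathbb N^n\times\mathbb N^n:\ p\neq q,\ \mathcal Ap=\mathcal Aq\}.
\]
By Dickson's lemma $P$ has finitely many minimal elements in the componentwise order, and each element of $P$ is $\ge$ some minimal one. Let $\gamma$ be the largest height $h(\mathcal Ap)$ over all minimal $(p,q)$, and $\gamma=0$ if $P=\emptyset$. This bounds the heights of the leading monomials that matter.

\emph{The number $E$.} There are finitely many monomial ideals $M\subseteq S$ generated by monomials of height $\le\gamma$. For each such $M$ that is not $\mathcal A$-graded choose a degree $b_M\in\mathbb N\mathcal A$ in which the number of standard monomials of $M$ is not $1$. Fix an integer $E$ with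
\[
E\ge2\gamma\qquad\text{and}\qquad E\ge h(b_M)\ \text{ for all these }M .
\]
The first condition takes care of the S-pairs, the second of the recognition. The set $D$ is finite and contains $0$.

\begin{lemma}\label{lem:monomial}
Let $N\subset S$ be a monomial ideal with exactly one standard monomial in each degree $b\in D$, and let $M_0$ be the ideal generated by the monomials in $N$ of height $\le\gamma$. Then $(M_0)_b=N_b$ for all $b\in D$, and $M_0$ is $\mathcal A$-graded.
\end{lemma}

\begin{proof}
Clearly $M_0\subseteq N$. Let $x^u\in N$ have degree $b\in D$, and let $x^v$ be the standard monomial of $N$ of degree $b$. Then $(u,v)\in P$. Choose a minimal $(p,q)\in P$ with $p\le u$ and $q\le v$. Since $x^q$ divides $x^v$, it is standard. The monomial $x^p\ne x^q$ has the same degree, of height $\le\gamma\le E$, so this degree is in $D$ and $x^p\in N$ by uniqueness. Hence $x^p\in M_0$, and its multiple $x^u$ is in $M_0$.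

So $M_0$ has exactly one standard monomial in each degree of $D$. If $M_0$ were not $\mathcal A$-graded, this would fail in the degree $b_{M_0}\in D$.
\end{proof}

The lemma concerns only sets of monomials, so it holds equally for monomial ideals in $\kappa[x]$ for any field $\kappa\supseteq k$, with the same $\gamma$, $E$ and $D$. It does not say that $N=M_0$; in degrees outside $D$ nothing is assumed about $N$. If $N$ is the initial ideal of an ideal generated in degrees $D$, the S-pairs force equality. We recall the tools. Let $g_1,\dots,g_t$ be polynomials over a field with leading monomials $m_i$ and leading coefficients $1$. The \emph{S-pair} of $g_i,g_j$ is $\frac{\operatorname{lcm}(m_i,m_j)}{m_i}g_i-\frac{\operatorname{lcm}(m_i,m_j)}{m_j}g_j$. By Buchberger's criterion, if every S-pair reduces to $0$ on division by the $g_l$, then the $g_l$ are a Gröbner basis of the ideal they generate. By Schreyer's theorem \cite[Thm.~15.10]{Eis}, if the divisions give $\sum_lf^{(ij)}_lg_l$ for the S-pairs, then the syzygies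
\[
\tfrac{\operatorname{lcm}(m_i,m_j)}{m_i}e_i-\tfrac{\operatorname{lcm}(m_i,m_j)}{m_j}e_j-\sum_lf^{(ij)}_le_l
\]
generate all syzygies of $(g_1,\dots,g_t)$. If the $g_i$ are homogeneous and $e_i$ has degree $\deg g_i$, then the divisions can be carried out with homogeneous $f^{(ij)}_l$, and this syzygy is homogeneous of degree $\deg\operatorname{lcm}(m_i,m_j)$.

\begin{lemma}\label{lem:field}
Let $\kappa\supseteq k$ be a field and let $J\subset\kappa[x]$ be an $\mathcal A$-homogeneous ideal that is generated by elements of degrees in $D$ and satisfies $\dim_\kappa(\kappa[x]/J)_b=1$ for all $b\in D$. Then $\dim_\kappa(\kappa[x]/J)_b=1$ for all $b\in\mathbb N\mathcal A$. Moreover $J$ has homogeneous generators $g_1,\dots,g_t$ of degrees in $D$ whose syzygy module is generated by homogeneous syzygies of degrees in $D$.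
\end{lemma}

\begin{proof}
Fix a term order and let $N$ be the initial ideal of $J$, the monomial ideal generated by $\operatorname{in}(f)$, $0\ne f\in J$. Its standard monomials form a basis of $\kappa[x]/J$, degree by degree, so $N$ has exactly one standard monomial in each degree of $D$. Let $M_0$ be as in Lemma~\ref{lem:monomial} and let $m_1,\dots,m_t$ be its minimal generators; they have height $\le\gamma$, so their degrees are in $D$. Each $m_i$ is in $N$, so it is the initial monomial of some element of $J$; passing to the homogeneous component of degree $\deg m_i$ and scaling, we obtain homogeneous monic $g_i\in J$ with $\operatorname{in}(g_i)=m_i$.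

\emph{Every $f\in J_b$ with $b\in D$ reduces to $0$ on division by the $g_i$.} The remainder $f'$ lies in $J_b$, and no monomial of $f'$ is in $M_0$. If $f'\neq0$, then $\operatorname{in}(f')\in N_b=(M_0)_b$, a contradiction.

Since $J$ is generated in degrees $D$, it follows that $J=\langle g_1,\dots,g_t\rangle$. The S-pair of $g_i,g_j$ lies in $J$ and is homogeneous of degree $\deg\operatorname{lcm}(m_i,m_j)$; as the least common multiple divides $m_im_j$, this degree has height $\le2\gamma\le E$, so it is in $D$. Hence every S-pair reduces to $0$ and, by Buchberger's criterion, the $g_i$ form a Gröbner basis of $J$ with initial ideal $M_0$. As $M_0$ is $\mathcal A$-graded, the first claim follows. By Schreyer's theorem the syzygies are generated in the degrees $\deg\operatorname{lcm}(m_i,m_j)\in D$.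
\end{proof}

Over a base ring $R$, right fiber dimensions are not enough: over $R=k[\varepsilon]/(\varepsilon^2)$ the module $R/(\varepsilon)$ has one-dimensional fiber but is not free. We need flatness in every degree, and this is the reason for the statement on syzygies. If the syzygies over the residue field are generated in degrees $D$, where they lift to $R$ by assumption, then they lift in all degrees.

\begin{proposition}\label{prop:main}
Let $R$ be a noetherian $k$-algebra. For each $b\in D$ let $L_b\subset R[x]_b$ be a submodule such that $R[x]_b/L_b$ is locally free of rank $1$, and suppose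
\[
S_{b'-b}L_b\subset L_{b'}\qquad\text{for all } b,b'\in D .
\]
Let $J\subset R[x]$ be the ideal generated by $\bigcup_{b\in D}L_b$. Then $J_b=L_b$ for all $b\in D$, and $J\in H_{\mathcal A}(R)$. Moreover every $I\in H_{\mathcal A}(R)$ is generated by $\bigcup_{b\in D}I_b$.
\end{proposition}

\begin{proof}
For $b\in D$ we have $J_b=\sum_{b'\in D}S_{b-b'}L_{b'}=L_b$: each summand is contained in $L_b$ by hypothesis, and the summand with $b'=b$ equals $L_b$ as $S_0=k$.

Put $Q=R[x]/J$. We must show that each $Q_b$, $b\in\mathbb N\mathcal A$, is locally free of rank $1$. As $Q_b$ is finitely generated over the noetherian ring $R$, it suffices to do this after localizing at each prime of $R$. All data localize, so let $R$ be local, with residue field $\kappa$, and let $J_\kappa=J\kappa[x]$. For $b\in D$ the space $(\kappa[x]/J_\kappa)_b=\kappa\otimes_R(R[x]_b/L_b)$ has dimension $1$, and $J_\kappa$ is generated in degrees $D$. So Lemma~\ref{lem:field} applies to $J_\kappa$. Take $g_1,\dots,g_t$ as there, of degrees $b_i\in D$, and lift them to $\tilde g_i\in J_{b_i}$.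

\emph{The $\tilde g_i$ generate $J$.} Let $b\in D$. Since $Q_b$ is free, the sequence $0\to J_b\to R[x]_b\to Q_b\to0$ splits, so $J_b\otimes\kappa\to\kappa[x]_b$ is injective with image $(J_\kappa)_b$. As the $g_i$ generate $J_\kappa$, the map $\langle\tilde g_1,\dots,\tilde g_t\rangle_b\to J_b\otimes\kappa$ is surjective, and Nakayama's lemma gives $\langle\tilde g_1,\dots,\tilde g_t\rangle_b=J_b$. Because $J$ is generated in degrees $D$, it is generated by the $\tilde g_i$.

\emph{Each $Q_b$ is free.} Let $F=\bigoplus_iR[x]e_i$ with $\deg e_i=b_i$, let $F\to J$ be the surjection $e_i\mapsto\tilde g_i$, and let $Z$ be its kernel. Let $\operatorname{Syz}(g)\subset F\otimes_R\kappa$ be the syzygy module of $g_1,\dots,g_t$. For any $b$, since $R[x]_b$ is free,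
\[
\operatorname{Tor}_1^R(Q_b,\kappa)=\ker\big(J_b\otimes\kappa\to\kappa[x]_b\big),\qquad J_b\otimes\kappa=(F_b\otimes\kappa)/\operatorname{im}(Z_b).
\]
The composite $F_b\otimes\kappa\to J_b\otimes\kappa\to\kappa[x]_b$ is induced by $e_i\mapsto g_i$ and has kernel $\operatorname{Syz}(g)_b$. Hence
\begin{equation}\label{eq:tor}
\operatorname{Tor}_1^R(Q_b,\kappa)=\operatorname{Syz}(g)_b/\operatorname{im}(Z_b).
\end{equation}
For $b\in D$ the left side is $0$, because $Q_b=R[x]_b/L_b$ is free. So the image of $Z$ in $\operatorname{Syz}(g)$, which is a $\kappa[x]$-submodule, contains $\operatorname{Syz}(g)_b$ for all $b\in D$. By Lemma~\ref{lem:field} these pieces generate $\operatorname{Syz}(g)$, so the image of $Z$ is all of $\operatorname{Syz}(g)$. By \eqref{eq:tor}, $\operatorname{Tor}_1^R(Q_b,\kappa)=0$ for all $b$. A finitely generated module over a noetherian local ring with vanishing $\operatorname{Tor}_1$ against the residue field is free, so $Q_b$ is free. Its rank is $\dim_\kappa(\kappa[x]/J_\kappa)_b$, which is $1$ for $b\in\mathbb N\mathcal A$ by Lemma~\ref{lem:field}. Hence $J\in H_{\mathcal A}(R)$.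

\emph{Last claim.} Let $R$ again be any noetherian $k$-algebra. For $I\in H_{\mathcal A}(R)$ put $L_b=I_b$, $b\in D$. The ideal $J\subset I$ that they generate lies in $H_{\mathcal A}(R)$. For each $b\in\mathbb N\mathcal A$ the surjection $(R[x]/J)_b\to(R[x]/I)_b$ is one between locally free modules of rank $1$; locally it is multiplication by a unit, so it is an isomorphism. Hence $J=I$.
\end{proof}

\section{A projection that separates the finite set}\label{sec:projection}

We now need $\pi$ to separate the degrees in $D$, not only from each other but from \emph{all} other degrees in $\mathbb N\mathcal A$: in the example of Section~\ref{sec:conic}, degree $8$ was useful because it contained no monomials besides $xz$ and $y^2$. The set $\mathbb N\mathcal A$ is infinite, but giving the height a large weight leaves only finitely many competitors. This is the principle of positional notation: the height becomes the leading digit in base $K$.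

\begin{lemma}\label{lem:projection}
Let $1\le e\le d$. There is a surjective linear map $\pi:\mathbb Z^d\to\mathbb Z^e$ whose first coordinate is positive on all $a_i$, such that
\begin{equation}\label{eq:star}
b\in D,\quad b'\in\mathbb N\mathcal A,\quad \pi(b)=\pi(b')\quad\Longrightarrow\quad b=b' .
\end{equation}
If $d\ge2$ and $e=1$, infinitely many lists $\pi(\mathcal A)$ arise from such $\pi$.
\end{lemma}

\begin{proof}
If $d=1$, take $\pi=h$. It is primitive, hence bijective on $\mathbb Z$, and positive on the $a_i$.

Let $d\ge2$. As $h$ is primitive, we can complete $y_1=h$ to a basis $y_1,\dots,y_d$ of the dual lattice. For an integer $N\ge1$ let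
\[
g=\sum_{j=2}^dN^{j-2}y_j .
\]
Two distinct points of $D$ of equal height differ by a vector with $y$-coordinates $(0,\delta_2,\dots,\delta_d)\neq0$, on which $g$ takes the value $\sum_{j\ge2}\delta_jN^{j-2}$, a nonzero polynomial in $N$. Since $D$ is finite, for large $N$ the functional $g$ separates any two distinct points of $D$ of equal height. Fix such an $N$. Choose an integer $m\ge0$ such that $q=mh+g$ is positive on all $a_i$, and an integer $K>\max_Dq$; as $0\in D$ and $q(0)=0$, we have $K\geq 1$. Put
\[
\ell=Kh+q .
\]
Then $\ell$ is positive on all $a_i$, and it is primitive, because its $y_2$-coefficient is $1$.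

Let $b\in D$ and $b'\in\mathbb N\mathcal A$ with $\ell(b)=\ell(b')$. Since $q\ge0$ on $\mathbb N\mathcal A$ and $q(b)<K$,
\[
Kh(b')\le\ell(b')=\ell(b)=Kh(b)+q(b)<K\big(h(b)+1\big).
\]
So $h(b')\le h(b)\le E$, and $b'\in D$. Both $q(b)$ and $q(b')$ are now in $[0,K)$, so $K(h(b)-h(b'))=q(b')-q(b)\in(-K,K)$. Hence $h(b)=h(b')$ and $q(b)=q(b')$, therefore $g(b)=g(b')$, and $b=b'$ by the choice of $N$.

For $e=1$ take $\pi=\ell$. Every integer $K>\max_Dq$ is allowed, and $\ell(a_1)=Kh(a_1)+q(a_1)$ grows with $K$, so infinitely many lists arise. For general $e$, the primitive functional $\ell$ is part of a basis of the dual lattice. Let the coordinates of $\pi$ be $\ell$ and $e-1$ further members of this basis. Then $\pi$ is surjective, and \eqref{eq:star} holds because it holds for $\ell$.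
\end{proof}

\section{The two morphisms}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:retract}]
Let $\pi$ be as in Lemma~\ref{lem:projection} and $\mathcal A'=\pi(\mathcal A)$. It is pointed by the first coordinate of $\pi$, and it spans $\mathbb Z^e$ because $\pi$ is surjective. Write $S'$ for the ring $S$ with the $\mathcal A'$-grading, so $S'_c=\bigoplus_{\pi(b)=c}S_b$. Since $S_{b'}=0$ for $b'\notin\mathbb N\mathcal A$, property \eqref{eq:star} gives
\begin{equation}\label{eq:pieces}
S'_{\pi(b)}=S_b\qquad\text{for all }b\in D .
\end{equation}

\emph{The morphism $r$.} Let $I'\in H_{\mathcal A'}(R)$. For $b\in D$ put $L_b=I'_{\pi(b)}$, which by \eqref{eq:pieces} is a submodule of $R[x]_b$. The quotient $R[x]_b/L_b=(R[x]/I')_{\pi(b)}$ is locally free of rank $1$. As $S_{b'-b}\subset S'_{\pi(b')-\pi(b)}$, we have $S_{b'-b}L_b\subset I'_{\pi(b')}=L_{b'}$ for $b,b'\in D$. By Proposition~\ref{prop:main} the ideal $r(I')$ generated by all $L_b$ lies in $H_{\mathcal A}(R)$. For $R\to R'$, the module $(I'R'[x])_{\pi(b)}$ is the image of $R'\otimes_RI'_{\pi(b)}$ in $R'[x]_b$, so $r(I'R'[x])=r(I')R'[x]$. Hence the rule defines a morphism $r:H_{\mathcal A'}\to H_{\mathcal A}$.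

\emph{The morphism $s$.} For $c\in\mathbb N\mathcal A'$ the set $\pi^{-1}(c)\cap\mathbb N\mathcal A$ is nonempty. It is finite, because $\mathcal A'$ is pointed and so only finitely many $u\in\mathbb N^n$ satisfy $\mathcal A'u=c$. Let $\beta(c)$ be its minimum for the lexicographic order on $\mathbb Z^d$, and let $C=\{\beta(c):c\in\mathbb N\mathcal A'\}$ be the set of degrees that we keep.

If $b\in\mathbb N\mathcal A\setminus C$ and $a\in\mathbb N\mathcal A$, then $b+a\notin C$. Indeed, there is $b'\in\mathbb N\mathcal A$ with $\pi(b')=\pi(b)$ and $b'<b$; the lexicographic order is translation invariant, so $b'+a<b+a$, and both are in $\mathbb N\mathcal A$ and in the same fiber of $\pi$. Therefore, for $I\in H_{\mathcal A}(R)$,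
\[
s(I)=I+\bigoplus_{b\in\mathbb N\mathcal A\setminus C}R[x]_b
\]
is an ideal. It is homogeneous for the $\mathcal A$-grading and hence for the coarser $\mathcal A'$-grading. For $c\in\mathbb N\mathcal A'$ the only degree of $C$ over $c$ is $\beta(c)$, so
\[
(R[x]/s(I))_c=(R[x]/I)_{\beta(c)}
\]
is locally free of rank $1$. Thus $s(I)\in H_{\mathcal A'}(R)$. The construction commutes with base change, because $C$ does not depend on $R$. This defines $s:H_{\mathcal A}\to H_{\mathcal A'}$.

\emph{The composition.} Let $I\in H_{\mathcal A}(R)$ and $b\in D$. By \eqref{eq:star} the fiber of $\pi$ over $\pi(b)$ in $\mathbb N\mathcal A$ is $\{b\}$. So $b\in C$ and $s(I)_{\pi(b)}=I_b$. Hence $r(s(I))$ is generated by $\bigcup_{b\in D}I_b$, and by the last claim of Proposition~\ref{prop:main} it equals $I$. So $r\circ s=\mathrm{id}$.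

\emph{Conclusion.} Infinitely many $\mathcal A'$ for $d\ge2$, $e=1$ are provided by Lemma~\ref{lem:projection}. Since $r\circ s=\mathrm{id}$, the morphism $r$ is surjective. If $H_{\mathcal A}=U\sqcup V$ with $U,V$ open and nonempty, then $H_{\mathcal A'}=r^{-1}(U)\sqcup r^{-1}(V)$ with both parts open and nonempty.
\end{proof}

This also completes the proof of Theorem~\ref{thm:answer}: $H_{\mathcal A}$ need not be connected for $d=1$.

\begin{remark}
Pointedness of $\mathcal A$ was used to make the pieces $R[x]_b$ finitely generated and to define heights, and that of $\mathcal A'$ to make the fibers of $\pi$ in $\mathbb N\mathcal A$ finite. The map $s$ exists for every $\pi$ with $\pi(\mathcal A)$ pointed and spanning; only $r$ and the identity $r\circ s=\mathrm{id}$ need \eqref{eq:star}.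
\end{remark}

\section{Further consequences}\label{sec:further}

\subsection{Other properties}

\begin{proposition}\label{prop:properties}
In Theorem~\ref{thm:retract} the morphism $s$ is a closed immersion, and each of the properties connected, irreducible, reduced, and smooth over $k$ passes from $H_{\mathcal A'}$ to $H_{\mathcal A}$.
\end{proposition}

\begin{proof}
The morphism $r$ is separated because $H_{\mathcal A'}$ is projective over $k$, and a section of a separated morphism is a closed immersion.

\emph{Connected, irreducible.} The surjective morphism $r$ sends a connected (irreducible) space onto a connected (irreducible) one.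

\emph{Reduced.} The map $\mathcal O_{H_{\mathcal A}}\to r_*\mathcal O_{H_{\mathcal A'}}$ is injective, because following it by pullback along $s$ gives the identity. So nonzero nilpotent functions on open subsets of $H_{\mathcal A}$ would give nonzero nilpotent functions on open subsets of $H_{\mathcal A'}$.

\emph{Smooth.} As the schemes are of finite type over $k$, we may use the infinitesimal criterion. Let $T_0\subset T$ be a square-zero thickening of affine $k$-schemes. Given $T_0\to H_{\mathcal A}$, compose with $s$, lift to $T\to H_{\mathcal A'}$ by smoothness, and compose with $r$. Since $r\circ s=\mathrm{id}$, the result extends the given morphism.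
\end{proof}

So any failure of one of these properties in some toric Hilbert scheme already occurs for $d=1$ with the same $n$.

\subsection{Adding vectors}

\begin{proposition}\label{prop:add}
Let $h$ and $E$ be as in Section~\ref{sec:finite}. Let $a_{n+1}\in\mathbb N\mathcal A$ with $h(a_{n+1})>E$, and let $\mathcal A^+=(a_1,\dots,a_n,a_{n+1})$. Then $H_{\mathcal A}$ is a retract of $H_{\mathcal A^+}$: there are morphisms $s^+:H_{\mathcal A}\to H_{\mathcal A^+}$ and $r^+:H_{\mathcal A^+}\to H_{\mathcal A}$ with $r^+\circ s^+=\mathrm{id}$.
\end{proposition}

\begin{proof}
We have $\mathbb N\mathcal A^+=\mathbb N\mathcal A$, and $\mathcal A^+$ is spanning and, since $h(a_{n+1})>E\ge0$, pointed. Let $S^+=S[x_{n+1}]$. For $b\in D$ no monomial of degree $b$ involves $x_{n+1}$, because its height would exceed $E$; so $S^+_b=S_b$.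

For $I'\in H_{\mathcal A^+}(R)$ let $r^+(I')\subset R[x]$ be the ideal generated by the modules $L_b=I'_b\subset R[x]_b$, $b\in D$. They have locally free quotients of rank $1$ and satisfy $S_{b'-b}L_b\subset L_{b'}$ because $I'$ is an ideal. By Proposition~\ref{prop:main}, $r^+(I')\in H_{\mathcal A}(R)$. For $I\in H_{\mathcal A}(R)$ let $s^+(I)=I\,R[x,x_{n+1}]+\langle x_{n+1}\rangle$; the quotient is $R[x]/I$, so $s^+(I)\in H_{\mathcal A^+}(R)$. Both rules commute with base change. For $b\in D$ we have $s^+(I)_b=I_b$, so $r^+(s^+(I))=I$ by the last claim of Proposition~\ref{prop:main}.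
\end{proof}

Such an $a_{n+1}$ always exists, for example a large multiple of $a_1$.

\subsection{Direct sums}

For $\mathcal A\subset\mathbb Z^{d_1}$ and $\mathcal B\subset\mathbb Z^{d_2}$ let $\mathcal A\oplus\mathcal B\subset\mathbb Z^{d_1+d_2}$ be the list of all $(a,0)$ and $(0,b)$ with $a$ in $\mathcal A$ and $b$ in $\mathcal B$. It is pointed and spanning if $\mathcal A$ and $\mathcal B$ are.

\begin{proposition}\label{prop:sum}
If $\mathcal A$ and $\mathcal B$ are pointed and spanning, then $H_{\mathcal A\oplus\mathcal B}\cong H_{\mathcal A}\times_kH_{\mathcal B}$.
\end{proposition}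

\begin{proof}
Let $x$ and $y$ be the variables for $\mathcal A$ and $\mathcal B$; here $R$ may be any $k$-algebra. By pointedness the only monomial in $y$ of degree $0$ is $1$, so $R[x,y]_{(b,0)}=R[x]_b$, and likewise $R[x,y]_{(0,c)}=R[y]_c$. For $I\in H_{\mathcal A\oplus\mathcal B}(R)$ put
\[
I^1=\bigoplus_bI_{(b,0)}\in H_{\mathcal A}(R),\qquad I^2=\bigoplus_cI_{(0,c)}\in H_{\mathcal B}(R).
\]
For any $I^1\in H_{\mathcal A}(R)$ and $I^2\in H_{\mathcal B}(R)$, the ideal $\langle I^1,I^2\rangle\subset R[x,y]$ satisfies
\begin{equation}\label{eq:tensor}
\big(R[x,y]/\langle I^1,I^2\rangle\big)_{(b,c)}=(R[x]/I^1)_b\otimes_R(R[y]/I^2)_c ,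
\end{equation}
which is locally free of rank $1$ for $b\in\mathbb N\mathcal A$, $c\in\mathbb N\mathcal B$. So $\langle I^1,I^2\rangle\in H_{\mathcal A\oplus\mathcal B}(R)$. Both rules are compatible with base change. It remains to see that they are inverse to each other.

If we start with $I$, then $\langle I^1,I^2\rangle\subset I$, and in each degree the surjection $(R[x,y]/\langle I^1,I^2\rangle)_{(b,c)}\to(R[x,y]/I)_{(b,c)}$ of locally free modules of rank $1$ is an isomorphism; so $\langle I^1,I^2\rangle=I$. If we start with $(I^1,I^2)$, then $(R[y]/I^2)_0=R/(I^2)_0$ is locally free of rank $1$, so $(I^2)_0=0$, and \eqref{eq:tensor} with $c=0$ shows $\langle I^1,I^2\rangle_{(b,0)}=I^1_b$. By the same argument with $b=0$, $\langle I^1,I^2\rangle_{(0,c)}=I^2_c$.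
\end{proof}

\subsection{Proof of Theorem~\ref{thm:sizes}}

Let $\mathcal A\subset\mathbb Z^6$ be Santos's configuration of $50$ vectors, regarded as spanning $\mathbb Z^6$ as in the proof of Theorem~\ref{thm:answer}.

(i) For $d\le6$, Theorem~\ref{thm:retract} with $e=d$ gives a disconnected example of $50$ vectors spanning $\mathbb Z^d$. For $d>6$ let $\mathcal B$ be the standard basis of $\mathbb Z^{d-6}$. Each graded piece of its polynomial ring in a degree of $\mathbb N\mathcal B$ has rank $1$, so the zero ideal is the only element of $H_{\mathcal B}(R)$ and $H_{\mathcal B}=\operatorname{Spec}k$. By Proposition~\ref{prop:sum}, $H_{\mathcal A\oplus\mathcal B}\cong H_{\mathcal A}$ is disconnected, and $\mathcal A\oplus\mathcal B$ has $50+(d-6)=d+44$ vectors. In both cases apply Proposition~\ref{prop:add} repeatedly, each time to the list just obtained (with its own $h$ and $E$), to increase $n$ by one at a time. Each new scheme surjects onto the previous one, which is disconnected, so it is disconnected.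

(ii) Write $H_{\mathcal A}=U\sqcup V$ with $U,V$ open and nonempty. By Proposition~\ref{prop:sum} and induction, $H_{\mathcal A^{\oplus m}}\cong H_{\mathcal A}^m$, the $m$-fold product over $k$. It is the disjoint union of the $2^m$ open sets $W_1\times_k\cdots\times_kW_m$ with $W_i\in\{U,V\}$. These are nonempty, as products of nonempty schemes over a field. Theorem~\ref{thm:retract} with $e=1$ gives, after a change of sign if necessary, a list $\mathcal A'$ of $50m$ positive integers with greatest common divisor $1$ and a surjection $H_{\mathcal A'}\to H_{\mathcal A^{\oplus m}}$. The preimages of the $2^m$ open sets are nonempty, open and disjoint, and they cover $H_{\mathcal A'}$. So $H_{\mathcal A'}$ has at least $2^m$ connected components. \qed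

\begin{thebibliography}{9}

\bibitem{Eis} Eisenbud, \emph{Commutative Algebra}.

\bibitem{HS} Haiman and Sturmfels, \emph{Multigraded Hilbert schemes}, J. Algebraic Geom. 13 (2004).

\bibitem{Santos} F. Santos, \emph{Non-connected toric Hilbert schemes}, Math. Ann. 332 (2005).

\bibitem{Slides} \emph{Triangulations Of Polytopes}, \url{https://personales.unican.es/santosf/anogia05/slides/Santos-anogia05.pdf}.

\end{thebibliography}

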